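\title{High connectivity does not force disjoint directed and undirected paths in digraphs}

\begin{abstract}
Given a digraph $D$ and distinct vertices $s_1,s_2,t_1,t_2$, we ask for a directed path from $s_1$ to $t_1$ together with a disjoint path from $s_2$ to $t_2$ in the underlying undirected graph. Bang-Jensen and Kriesell conjectured that there is a constant $K$ such that these paths exist in every $K$-strong digraph. We show that no such constant exists, even for oriented graphs. The counterexamples are plane graphs in a disc to which backward arcs are added along the boundary; these arcs supply the connectivity, and no directed path from $s_1$ to $t_1$ can use them. We also show that in every $4$-strong counterexample all in-neighbors of $t_1$ lie on an induced path from $s_2$ to $t_2$, and that the paths do exist when the connectivity is large compared with the independence number.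
\end{abstract}

\section{Introduction}\label{sec:intro}

All digraphs are finite, without loops and without parallel arcs. We write $uv$ for the arc from $u$ to $v$; the arcs $uv$ and $vu$ may both be present, and then they form a \emph{$2$-cycle}. An \emph{oriented graph} is a digraph without $2$-cycles, and a digraph is \emph{semicomplete} if every two distinct vertices are joined by at least one arc. The \emph{underlying graph} $G(D)$ of a digraph $D=(V,A)$ is the undirected graph on $V$ in which two vertices are adjacent when at least one arc joins them. A path with ends $u$ and $v$ is a \emph{$(u,v)$-path}, and it is a \emph{directed} $(u,v)$-path of $D$ if it can be written $q_0q_1\dots q_r$ with $q_0=u$, $q_r=v$ and all $q_kq_{k+1}$ arcs of $D$. Disjoint always means vertex-disjoint.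

A digraph is \emph{strong} if it has a directed $(u,v)$-path for all vertices $u,v$. For an integer $K\ge1$, a digraph $D=(V,A)$ is \emph{$K$-strong} if $|V|\ge K+1$ and $D-S$ is strong for every $S\subseteq V$ with $|S|<K$. In the same way a graph is \emph{$K$-connected} if it has at least $K+1$ vertices and stays connected after the deletion of any set of fewer than $K$ vertices. If $D$ is $K$-strong, then $G(D)$ is $K$-connected.

Let $s_1,s_2,t_1,t_2$ be distinct vertices of $D$. A \emph{mixed linkage} for these vertices is a pair of disjoint paths $P_1,P_2$ of $G(D)$ such that $P_1$ is a directed $(s_1,t_1)$-path of $D$ and $P_2$ is an $(s_2,t_2)$-path, with no condition on the directions of its arcs. Deciding whether a mixed linkage exists is NP-complete, by a result of Bang-Jensen and Kriesell (see \cite{problems}). The question of this paper is whether connectivity alone forces one.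

\begin{quote}
\textbf{Conjecture} (Bang-Jensen and Kriesell; see \cite{problems}). There exists $K$ such that every $K$-strong digraph has a mixed linkage for every choice of distinct vertices $s_1,s_2,t_1,t_2$.
\end{quote}

Two simple cases show what is at stake. Suppose first that $D$ is $K$-strong and that $G(D)-\{s_1,t_1\}$ has an $(s_2,t_2)$-path $P_2$ with fewer than $K$ vertices. Then $D-V(P_2)$ is strong, so it contains $P_1$. A counterexample must therefore keep $s_2$ and $t_2$ far apart in $G(D)-\{s_1,t_1\}$.

Suppose next that $D$ is obtained from a graph $G$ by replacing every edge by a $2$-cycle. Then $D$ is $K$-strong exactly when $G$ is $K$-connected, and a mixed linkage is just a pair of disjoint paths of $G$ joining $s_1$ to $t_1$ and $s_2$ to $t_2$. A graph that has such paths for every choice of four distinct vertices is called \emph{$2$-linked}. Planarity is an obstruction: if $s_1,s_2,t_1,t_2$ lie in this order on a cycle that bounds a face of a plane graph, the two paths would have to cross (Lemma~\ref{lem:cross} below). There are planar $5$-connected graphs that are not $2$-linked, so the constant in the conjecture would have to be at least $6$ \cite{problems}. On the other hand, a planar graph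 on $n\ge3$ vertices has at most $3n-6$ edges by Euler's formula, hence a vertex of degree at most $5$, and so it is never $6$-connected. For $K\ge6$ the underlying graph of a $K$-strong digraph is not planar. Moreover, if $s_1t_1$ is not an arc, Menger's theorem gives $K$ directed $(s_1,t_1)$-paths that share only their ends, so there are many candidates for $P_1$, while $P_2$ may ignore directions altogether. One would guess that the conjecture holds.

It fails because planarity is needed only for the part of the digraph that a directed $(s_1,t_1)$-path can use.

\begin{theorem}\label{thm:main}
For every $K\ge1$ there are a $K$-strong oriented graph $D$, distinct vertices $s_1,t_1$ and disjoint sets $X^*,Y^*\subseteq V(D)\setminus\{s_1,t_1\}$ with $|X^*|,|Y^*|\ge K$ such that every directed $(s_1,t_1)$-path of $D$ intersects every path of $G(D)$ joining a vertex of $X^*$ to a vertex of $Y^*$.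
\end{theorem}

For any $s_2\in X^*$ and $t_2\in Y^*$ the digraph $D$ has no mixed linkage, so the conjecture is false for every $K$.

The second result describes what every counterexample must look like near $s_1$ and $t_1$. For a set $U$ of vertices, $N^+(U)$ is the set of vertices outside $U$ that receive an arc from $U$, and $N^-(U)$ is the set of vertices outside $U$ that send an arc to $U$; we write $N^\pm(v)$ for $N^\pm(\{v\})$. A path of a graph is \emph{induced} if the only edges of the graph between its vertices are the edges of the path.

\begin{theorem}\label{thm:structure}
Let $K\ge4$, let $D$ be $K$-strong, and suppose that $D$ has no mixed linkage for the distinct vertices $s_1,s_2,t_1,t_2$. Then $G(D)-\{s_1,t_1\}$ contains an $(s_2,t_2)$-path $P$, induced in $G(D)$, with $N^-(t_1)\subseteq V(P)$, such that every vertex outside $V(P)\cup\{t_1\}$ is reachable from $s_1$ by a directed path in $D-V(P)$. Symmetrically, $N^+(s_1)$ lies on an induced $(s_2,t_2)$-path of $G(D)-\{s_1,t_1\}$.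
\end{theorem}

The \emph{independence number} $\alpha(G)$ is the largest size of a set of pairwise nonadjacent vertices of $G$.

\begin{corollary}\label{cor:alpha}
If $D$ is $K$-strong with $K\ge\max\{4,\,2\alpha(G(D))+1\}$, then $D$ has a mixed linkage for every choice of distinct vertices $s_1,s_2,t_1,t_2$. In particular this holds for all $4$-strong semicomplete digraphs.
\end{corollary}

The proof of Theorem~\ref{thm:main} has two independent parts. Section~\ref{sec:chords} shows that backward arcs along the boundary of a disc never create a mixed linkage, for any plane graph in the disc and any orientation of it. Section~\ref{sec:construction} chooses the plane graph and its orientation so that the digraph is $K$-strong. Section~\ref{sec:structure} proves Theorem~\ref{thm:structure} and Corollary~\ref{cor:alpha}.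

\section{Cuts in strong digraphs and crossings in a disc}\label{sec:facts}

We use two standard facts.

\begin{lemma}\label{lem:cut}
Let $D=(V,A)$ be $K$-strong and let $U\subseteq V$ be nonempty with $U\cup N^-(U)\ne V$. Then $|N^-(U)|\ge K$. Every vertex of $D$ has at least $K$ in-neighbors and at least $K$ out-neighbors.
\end{lemma}

\begin{proof}
The digraph $D-N^-(U)$ contains $U$ and a vertex outside $U$, and it has no arc entering $U$. So it is not strong, and $|N^-(U)|\ge K$. For a vertex $v$, either this applies to $U=\{v\}$, or $|N^-(v)|=|V|-1\ge K$. Reversing all arcs preserves $K$-strong connectivity and gives the bound on out-neighbors.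
\end{proof}

In an oriented graph the in-neighbors and the out-neighbors of a vertex are distinct, so a $K$-strong oriented graph has underlying minimum degree at least $2K$.

\begin{lemma}\label{lem:cross}
Let $H$ be a plane graph and $C$ a cycle of $H$ such that $H$ is drawn in the closed disc $\Delta$ bounded by $C$. If $a,b,c,d$ are distinct vertices that occur in this cyclic order on $C$, then $H$ has no disjoint paths joining $a$ to $c$ and $b$ to $d$.
\end{lemma}

\begin{proof}
Place a new vertex $z$ outside $\Delta$ and join it to $a,b,c,d$ by four curves that run outside $\Delta$ and meet only at $z$. They divide the exterior of $\Delta$ into four regions, whose boundaries contain the pairs $ab$, $bc$, $cd$, $da$; inside each region draw a curve joining its pair. These eight curves and the two paths would form a plane drawing of a subdivision of $K_5$ with branch vertices $a,b,c,d,z$, and $K_5$ is not planar.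
\end{proof}

\section{Backward chords along the boundary of a disc}\label{sec:chords}

In this section and the next we write $s$ and $t$ for $s_1$ and $t_1$.

Let $H$ be a simple plane graph drawn in the closed disc bounded by a cycle $C$ of $H$, and let $s,t$ be vertices of $C$ that are not consecutive on $C$. They divide $C$ into two $(s,t)$-paths
\[
X=x_0x_1\dots x_N,\qquad Y=y_0y_1\dots y_M,\qquad x_0=y_0=s,\quad x_N=y_M=t,
\]
so that the cyclic order on $C$ is $x_0,x_1,\dots,x_N,y_{M-1},\dots,y_1$. Put $X^*=\{x_1,\dots,x_{N-1}\}$ and $Y^*=\{y_1,\dots,y_{M-1}\}$. By Lemma~\ref{lem:cross}, every $(s,t)$-path of $H$ meets every path of $H$ from $X^*$ to $Y^*$. We want to add many arcs without losing this property.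

Fix an orientation of the edges of $H$; the resulting arcs are the \emph{$H$-arcs}. The \emph{chords} are the arcs $x_jx_i$ with $i<j$ and $x_ix_j\notin E(H)$, and the arcs $y_jy_i$ with $i<j$ and $y_iy_j\notin E(H)$. Let $D$ consist of the $H$-arcs and the chords. The only pair of vertices that lies on both $X$ and $Y$ is $\{s,t\}$, and both rules can only give it the arc $ts$. So $D$ is an oriented graph. In $G(D)$ the sets $V(X)$ and $V(Y)$ are cliques; in particular $s$ and $t$ are adjacent, and $G(D)$ is far from planar when $N$ is large.

\begin{proposition}\label{prop:chords}
For every orientation of $H$, every directed $(s,t)$-path of $D$ intersects every path of $G(D)$ joining a vertex of $X^*$ to a vertex of $Y^*$.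
\end{proposition}

The mechanism is visible on a wheel.

\begin{example}\label{ex:wheel}
Let $H$ be the wheel with hub $z$ and rim $C=s\,x_1x_2x_3\,t\,y$, so $X=sx_1x_2x_3t$ and $Y=syt$. The chords are $x_2s$, $x_3s$, $ts$, $tx_1$, $tx_2$ and $x_3x_1$. The underlying graph has the disjoint paths $sx_1x_3t$ and $x_2zy$. If the arc between $x_1$ and $x_3$ pointed forward, and $sx_1$, $x_3t$ were arcs, the first path would be directed and we would have a mixed linkage.

Let $Q$ be a directed $(s,t)$-path, for any orientation of the wheel. It uses no chord that enters $s$ or leaves $t$, so $x_3x_1$ is the only chord it could use. Suppose it does. Before the chord, $Q$ runs from $s$ to $x_3$ in $H$ and avoids $x_1$ and $t$. It enters $x_3$ from $z$ or from $x_2$, and in the second case it enters $x_2$ from $z$. So $s,z,x_3$ are used up when $Q$ arrives at $x_1$. An arc that leaves $\{x_1,x_2\}$ ends in $s$, $z$ or $x_3$, because the arcs between $t$ and $\{x_1,x_2\}$ point away from $t$. Thus $Q$ is trapped in $\{x_1,x_2\}$ and never reaches $t$.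

Hence $Q$ is a path of $H$. If $Q$ avoids $z$, then $Q=X$ or $Q=Y$, and $Q$ contains all of $X^*$ or all of $Y^*$. If $Q$ contains $z$, it contains all three neighbors $s,t,z$ of $y$. In each case no path joins $X^*$ to $y$ in $G(D)-V(Q)$.
\end{example}

In general, the part of $Q$ before its first chord is a path of $H$ between two boundary vertices. It cuts a pocket off the disc, the chord drops $Q$ into the pocket, and no arc leads out again.

\begin{lemma}\label{lem:nochord}
Every directed $(s,t)$-path of $D$ consists of $H$-arcs.
\end{lemma}

\begin{proof}
Let $Q=q_0q_1\dots q_r$ be a directed $(s,t)$-path that contains a chord, and let $q_kq_{k+1}$ be its first chord. Exchanging the names of $X$ and $Y$ only reverses the cyclic order on $C$, so we may assume that $q_kq_{k+1}=x_jx_i$ with $i<j$. Since $q_k\ne t$ and $q_{k+1}\ne s$, we have $0<i<j<N$. The set $R=\{q_0,\dots,q_k\}$ is the vertex set of a path of $H$ from $x_0$ to $x_j$. Let $W$, the pocket, be the union of the vertex sets of those components of $H-R$ that meet $\{x_1,\dots,x_{j-1}\}$. As the chord points backward and $x_i\notin R$, we have $q_{k+1}=x_i\in W$.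

First, $W\cap V(C)\subseteq\{x_1,\dots,x_{j-1}\}$. Otherwise, since $x_0,x_j\in R$, some vertex $v\in W$ lies in $\{x_{j+1},\dots,x_N,y_{M-1},\dots,y_1\}$, and a path of $H-R$ joins $v$ to some $x_{m}$ with $0<m<j$. The vertices $x_0,x_m,x_j,v$ occur in this cyclic order on $C$, and this path is disjoint from the path on $R$, contrary to Lemma~\ref{lem:cross}. In particular $t=x_N\notin W$.

Second, every arc of $D$ with tail in $W$ has its head in $W\cup R$. For an $H$-arc this holds because $W$ is a union of components of $H-R$. The tail of a chord lies on $C$, so by the first step it is a vertex $x_l$ with $1\le l\le j-1$. This vertex is not on $Y$, so the head is a vertex $x_{l'}$ of $X$, and $l'<l$ because chords point backward. Either $x_{l'}\in R$, or $1\le l'\le j-1$ (as $x_0\in R$) and $x_{l'}\in W$.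

The vertices $q_{k+1},\dots,q_r$ are not in $R$ and $q_{k+1}\in W$, so by induction all of them lie in $W$. This contradicts $q_r=t\notin W$.
\end{proof}

The path from $X^*$ to $Y^*$ may use chords, in either direction. They do not help it, because each chord has both ends on $X$ or both ends on $Y$.

\begin{lemma}\label{lem:separate}
Let $Q$ be an $(s,t)$-path of $H$, directed or not. Then no path of $G(D)-V(Q)$ joins a vertex of $X^*$ to a vertex of $Y^*$.
\end{lemma}

\begin{proof}
Let $U$ be the union of the vertex sets of those components of $H-V(Q)$ that meet $X^*$. If $U$ contained a vertex $y_j\in Y^*$, a path of $H-V(Q)$ would join it to some $x_i\in X^*$, contrary to Lemma~\ref{lem:cross} for $s,x_i,t,y_j$. So $U\cap Y^*=\emptyset$. Consider an edge of $G(D)-V(Q)$ with one end in $U$. If it is an edge of $H$, its other end is in $U$. If it is a chord, its ends differ from $s$ and $t$, which lie on $Q$, so both ends are in $X^*$ or both are in $Y^*$. The second case is excluded by $U\cap Y^*=\emptyset$, and in the first case both ends lie in $X^*\setminus V(Q)\subseteq U$. Hence a path of $G(D)-V(Q)$ that starts in $X^*$ stays in $U$ and never reaches $Y^*$.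
\end{proof}

Proposition~\ref{prop:chords} follows: a directed $(s,t)$-path is a path of $H$ by Lemma~\ref{lem:nochord}, and Lemma~\ref{lem:separate} applies to it. The direction of the chords was used only in Lemma~\ref{lem:nochord}, and the orientation of $H$ was not used at all.

\section{A $K$-strong choice of the plane graph}\label{sec:construction}

\subsection{What the plane graph has to provide}

The digraph of Example~\ref{ex:wheel} is not even $2$-strong, since $y$ has degree $3$. To see how $H$ must be chosen, suppose that $D$ is $K$-strong and that $H$ has $n$ vertices.

\begin{enumerate}
\item[(a)] A vertex not on $C$ meets no chord, so it has degree at least $2K$ in $H$. The degrees in $H$ sum to less than $6n$, so fewer than $3n/K$ vertices are off $C$. For large $K$ almost all vertices lie on the boundary. This suggests a tree of large degree with its leaves on $C$.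
\item[(b)] At most $i$ chords leave $x_i$ and at most $i$ chords enter $x_{N-i}$. The vertices of $C$ close to $s$ and $t$ therefore need many $H$-arcs, so they cannot be leaves. We obtain such a boundary by cutting two slits into the disc, which end at inner vertices $s$ and $t$ of the tree.
\item[(c)] By Lemma~\ref{lem:separate}, an $(s,t)$-path of $H$ that misses a vertex of $X^*$ and a vertex of $Y^*$ has at least $K$ vertices. So the slits must stop far from each other, and between them $H$ must carry all connections between the two sides. We keep $K$ concentric directed cycles around the root.
\item[(d)] Chords only lead backward, so $H$ must lead forward. On each side we provide $K$ disjoint directed paths from the slit at $s$ to the slit at $t$. Such a path closes up with two chords to a directed cycle through any given leaf on that side.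
\end{enumerate}

\subsection{The construction}

Fix $K\ge1$ and put $L=2K+2$ and $h=L-K$. Figure~\ref{fig:K1} shows the case $K=1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \ang in {0,90,180,270} \draw[gray] (0,0) -- (\ang:1);
\foreach \lev/\num in {1/4,2/8,3/16}
  \foreach \idx in {1,...,\num} \foreach \sg in {-1,1}
    \draw[gray] ({225-(\idx-0.5)*360/\num}:\lev) -- ({225-(\idx-0.5)*360/\num+\sg*90/\num}:{\lev+1});
\draw[gray] (0,0) circle (1);
\foreach \sg in {-1,1} {
  \foreach \lev/\gap in {2/22.5,3/11.25}
    \draw[gray] ({\sg*\gap}:\lev) arc[start angle={\sg*\gap}, end angle={\sg*(180-\gap)}, radius=\lev];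
  \draw[very thick] (0:1) -- ({\sg*22.5}:2) -- ({\sg*11.25}:3) -- ({\sg*5.625}:4)
    arc[start angle={\sg*5.625}, end angle={\sg*174.375}, radius=4]
    -- ({\sg*168.75}:3) -- ({\sg*157.5}:2) -- (180:1); }
\draw[dashed] (180:1) -- (180:4.7) (0:1) -- (0:4.7);
\fill (0,0) circle (1.6pt);
\foreach \lev/\num in {1/4,2/8,3/16,4/32} \foreach \idx in {1,...,\num}
  \fill ({225-(\idx-0.5)*360/\num}:\lev) circle (1.6pt);
\node at (163:0.72) {$s$}; \node at (17:0.72) {$t$};
\node at (149:1.72) {$x_1$}; \node at (211:1.72) {$y_1$};
\node at (90:4.4) {$X$}; \node at (270:4.4) {$Y$};
\end{tikzpicture}
\caption{The plane graph $H$ for $K=1$, without orientations. The root is at the center and level $\ell$ of the tree lies on the circle of radius $\ell$. The level edges that crossed the two dashed rays have been deleted, so only level $1$ is still a cycle. The bold cycle $C$ bounds the outer face; $s$ and $t$ divide it into the upper path $X$ and the lower path $Y$. The chords, not drawn, join vertices of $X$ (or of $Y$) that are nonadjacent in $H$ and point toward the one closer to $s$ along the path.}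
\label{fig:K1}
\end{figure}

\medskip\noindent\emph{The tree.} Let $T$ be a rooted tree with levels $0,1,\dots,L$ and all leaves on level $L$. The root has $2K+2$ children $c_0,c_1,\dots,c_{2K+1}$, and every other vertex that is not a leaf has $2K$ children, in a fixed order. For a vertex $v$, the subtree $T(v)$ consists of $v$ and all its descendants. For each non-leaf $v$, choose half of its children as \emph{out-children}, with the edge oriented from $v$ to the child, and call the others \emph{in-children}, with the edge oriented from the child to $v$. Every non-leaf has at least $K$ children of each kind.

\medskip\noindent\emph{The drawing.} We use polar coordinates $(\rho,\theta)$, with the angle $\theta$ measured clockwise. Each vertex $v$ gets a closed arc $J(v)$ of angles. The root gets the full circle, and the arc of a non-leaf is divided into equal arcs for its children, in their order, clockwise. The root is placed at the origin, and a vertex $v$ of level $\ell\ge1$ at the point $(\ell,\theta(v))$, where $\theta(v)$ is the midpoint of $J(v)$. The edges at the root are radial segments. The edge from a vertex $v$ of level $\ell\ge1$ to a child $w$ is the curve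
\[
\bigl(\ell+\tau,\ (1-\tau)\,\theta(v)+\tau\,\theta(w)\bigr),\qquad 0\le\tau\le1,
\]
whose angles lie in the interior of $J(v)$. This drawing has the following property.
\begin{enumerate}
\item[$(*)$] For $\ell<\rho\le\ell+1$, the circle of radius $\rho$ meets the drawing of $T$ in one point $p_\rho(w)$ for each vertex $w$ of level $\ell+1$, on the edge from $w$ to its parent. These points are distinct and have the same cyclic order as the vertices $w$.
\end{enumerate}
For $\ell=0$ this holds because the edges are radial. For $\ell\ge1$, the arcs $J(v)$ of level $\ell$ have disjoint interiors, and for a fixed parent $v$ and fixed $\tau>0$ the angle above is strictly increasing in $\theta(w)$. So $T$ is drawn without crossings. On each level $\ell\ge1$ we join cyclically consecutive vertices by \emph{level edges}, drawn along the circle of radius $\ell$, which meets $T$ only in vertices. Each such level has at least $2K+2\ge4$ vertices, so the result is a simple plane graph.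

\medskip\noindent\emph{The slits.} Let $s$ be a vertex of level $K$ in $T(c_0)$ and $t$ a vertex of level $K$ in $T(c_{K+1})$, and put $\theta_s=\theta(s)$, $\theta_t=\theta(t)$. Since $s$ has $2K$ children and $\theta_s$ is the midpoint of $J(s)$, the angle $\theta_s$ is the common endpoint of the arcs of the $K$-th and the $(K+1)$-st child of $s$; the same holds for $\theta_t$ and $t$. Every arc of a level greater than $K$ lies in an arc of level $K+1$, so it has neither $\theta_s$ nor $\theta_t$ in its interior. Hence each such arc lies in the \emph{upper} interval, clockwise from $\theta_s$ to $\theta_t$, or in the \emph{lower} interval, clockwise from $\theta_t$ to $\theta_s$, and we call its vertex upper or lower accordingly. No vertex of level greater than $K$ has angle $\theta_s$ or $\theta_t$, so on each such level exactly one level edge crosses the ray $\theta=\theta_s$ and exactly one crosses the ray $\theta=\theta_t$. Delete these edges, and let $H$ be the remaining plane graph. It contains $T$.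

As $\theta_s\in J(c_0)$ and $\theta_t\in J(c_{K+1})$, the arcs of $c_1,\dots,c_K$ lie in the upper interval and those of $c_{K+2},\dots,c_{2K+1}$ in the lower interval. So the vertices of level greater than $K$ in $T(c_1),\dots,T(c_K)$ are upper, and those in $T(c_{K+2}),\dots,T(c_{2K+1})$ are lower.

\medskip\noindent\emph{Orientation of the level edges.} For $1\le\ell\le K$ the level edges form a cycle $\Lambda_\ell$ through all vertices of level $\ell$, and we make it a directed cycle. For $K<\ell\le L$ they form a path $\Lambda^+_\ell$ through all upper vertices and a path $\Lambda^-_\ell$ through all lower vertices of level $\ell$. We direct both from the end next to $\theta_s$ to the end next to $\theta_t$; ``first'' and ``last'' vertices of these paths refer to this direction.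

\medskip\noindent\emph{The boundary cycle.} Let $X=x_0x_1\dots x_N$ be the sequence that starts at $x_0=s$, visits the first vertices $x_1,\dots,x_h$ of $\Lambda^+_{K+1},\dots,\Lambda^+_{L}$, follows $\Lambda^+_L$ through all upper leaves, and returns through the last vertices of $\Lambda^+_{L-1},\dots,\Lambda^+_{K+1}$ to $x_N=t$. Thus, for $1\le i\le h$,
\begin{equation}\label{eq:ends}
x_i \text{ is the first and } x_{N-i} \text{ is the last vertex of } \Lambda^+_{K+i},
\end{equation}
and the upper leaves are the vertices $x_l$ with $h\le l\le N-h$.

The sequence $X$ is a path of $H$. The vertex $x_i$ is the vertex of level $K+i$ whose arc begins at $\theta_s$. So $x_1$ is the $(K+1)$-st child of $s$, and $x_{i+1}$ is the first child of $x_i$ for $1\le i<h$. The vertex $x_{N-i}$ is the vertex of level $K+i$ whose arc ends at $\theta_t$. So $x_{N-1}$ is the $K$-th child of $t$, and $x_{N-i-1}$ is the last child of $x_{N-i}$ for $1\le i<h$. The vertices are distinct, because $x_0,\dots,x_h$ lie in $T(s)$ and $x_{N-h},\dots,x_N$ lie in $T(t)$.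

Define $Y=y_0y_1\dots y_M$ by the same rule with the lower paths: $y_0=s$, $y_M=t$, and $y_i$ and $y_{M-i}$ are the first and the last vertex of $\Lambda^-_{K+i}$. The arc of $y_i$ ends at $\theta_s$, so $y_1$ is the $K$-th child of $s$ and $y_{i+1}$ is the last child of $y_i$. The arc of $y_{M-i}$ begins at $\theta_t$, so $y_{M-1}$ is the $(K+1)$-st child of $t$ and $y_{M-i-1}$ is the first child of $y_{M-i}$. So $Y$ is a path of $H$ as well. The inner vertices of $X$ are upper and those of $Y$ are lower, so $C=X\cup Y$ is a cycle.

\begin{lemma}\label{lem:disc}
The graph $H$ is drawn in the closed disc bounded by $C$.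
\end{lemma}

\begin{proof}
Let $1\le i\le h$ and $K+i-1<\rho\le K+i$. Let $I_s(\rho)$ be the open arc of the circle of radius $\rho$ that runs clockwise from $p_\rho(y_i)$ to $p_\rho(x_i)$. The vertices $y_i,x_i$ are consecutive in this order on level $K+i$, so by $(*)$ the arc $I_s(\rho)$ contains no point of $T$. It can meet a level edge only if $\rho=K+i$, and then it is the interior of the edge $y_ix_i$, which was deleted. So $I_s(\rho)$ is disjoint from $H$. Its two ends have angles in $J(s)$, strictly before and strictly after $\theta_s$, so it contains the point $(\rho,\theta_s)$. The arc $I_t(\rho)$ from $p_\rho(x_{N-i})$ to $p_\rho(y_{M-i})$ has the same properties with respect to $t$.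

Let $O$ be the union of the region $\rho>L$ and all arcs $I_s(\rho)$, $I_t(\rho)$ with $K<\rho\le L$. It is disjoint from $H$ and unbounded. It is open, since the ends of the arcs move continuously with $\rho$. It is connected, since it contains the two rays $\{\theta=\theta_s,\rho>K\}$ and $\{\theta=\theta_t,\rho>K\}$, which meet every arc and lead to the region $\rho>L$. Its boundary consists of the four tree paths traced by the ends of the arcs and of the two paths $\Lambda^\pm_L$, that is, of $C$. An open connected set with boundary $C$ is a component of the complement of $C$, so $O$ is the exterior of $C$, and $H$ avoids it.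
\end{proof}

We are now in the setting of Section~\ref{sec:chords}. Let $D$ be the oriented graph formed by the $H$-arcs and the chords. The set $X^*$ contains a leaf from each of $T(c_1),\dots,T(c_K)$, and $Y^*$ contains a leaf from each of $T(c_{K+2}),\dots,T(c_{2K+1})$, so $|X^*|,|Y^*|\ge K$.

\subsection{Connectivity}

\begin{proposition}\label{prop:strong}
The digraph $D$ is $K$-strong.
\end{proposition}

\begin{proof}
Level $1$ alone has $2K+2$ vertices, so $|V(D)|\ge K+1$. Let $S\subseteq V(D)$ with $|S|<K$. Every choice in the proof is a choice among $K$ pairwise disjoint sets, one of which avoids $S$. Among the levels $1,\dots,K$ there is a level $\ell_0$ that avoids $S$, and among the levels $K+1,\dots,2K$ there is a level $\ell_1$ that avoids $S$. Note that $\ell_1\le 2K=L-2$. We use one observation twice.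
\begin{enumerate}
\item[$(\dagger)$] Let $w$ be a vertex of level $\ell$ such that $T(w)$ avoids $S$, and let $\ell\le\ell'\le L$. Then $D-S$ has a directed path from $w$ to a vertex of level $\ell'$ in $T(w)$, and a directed path from a vertex of level $\ell'$ in $T(w)$ to $w$.
\end{enumerate}
For the first path, pass repeatedly to an out-child until level $\ell'$ is reached. For the second, pass repeatedly to an in-child and read the sequence backward.

\medskip\noindent\emph{Step 1: in $D-S$ every vertex reaches a leaf and is reached from a leaf.} For a leaf there is nothing to prove. Let $u\notin S$ be a non-leaf. Its out-children, at least $K$ in number, have pairwise disjoint subtrees, so $T(w)$ avoids $S$ for some out-child $w$. The arc $uw$ followed by the first path of $(\dagger)$ with $\ell'=L$ leads from $u$ to a leaf. In the same way some in-child $w'$ has a subtree that avoids $S$, and the second path of $(\dagger)$ followed by the arc $w'u$ leads from a leaf to $u$.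

\medskip\noindent\emph{Step 2: every upper leaf $v\notin S$ lies on a directed cycle of $D-S$ that contains $\Lambda^+_{\ell_1}$.} This is the only step that uses chords. Put $i=\ell_1-K$, so $1\le i\le h-2$. By \eqref{eq:ends}, $\Lambda^+_{\ell_1}$ is a directed path from $x_i$ to $x_{N-i}$, and it avoids $S$. Write $v=x_l$ with $h\le l\le N-h$; then $i<l<N-i$. An edge of $H$ joins vertices whose levels differ by at most $1$, while $v$ has level $L$ and $x_i,x_{N-i}$ have level $\ell_1\le L-2$. So $v$ is adjacent in $H$ to neither of them, and the chords $x_lx_i$ and $x_{N-i}x_l$ exist. Together with $\Lambda^+_{\ell_1}$ they form the required cycle. The same argument on $Y$ shows that every lower leaf outside $S$ lies on a directed cycle of $D-S$ that contains $\Lambda^-_{\ell_1}$.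

\medskip\noindent\emph{Step 3: all leaves outside $S$ lie in the strong component of $D-S$ that contains the cycle $\Lambda_{\ell_0}$.} Recall that two vertices are in the same strong component when each is reachable from the other. One of $T(c_1),\dots,T(c_K)$ avoids $S$; call it $T(c_m)$. It contains an upper leaf, so by Step~2 the path $\Lambda^+_{\ell_1}$ lies on a directed cycle of $D-S$, and $\Lambda^+_{\ell_1}$ and all upper leaves outside $S$ lie in one strong component. Let $w$ be a vertex of level $\ell_0$ in $T(c_m)$; it exists since $\ell_0\ge1$, and it lies on $\Lambda_{\ell_0}$. The vertices of level $\ell_1$ in $T(w)$ are upper, so they lie on $\Lambda^+_{\ell_1}$, and $(\dagger)$ gives directed paths from $w$ to $\Lambda^+_{\ell_1}$ and from $\Lambda^+_{\ell_1}$ to $w$. Hence the upper leaves outside $S$ are in the strong component of $\Lambda_{\ell_0}$. For the lower leaves we use one of $T(c_{K+2}),\dots,T(c_{2K+1})$ that avoids $S$, and $\Lambda^-_{\ell_1}$.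

\medskip
By Step~3 all leaves outside $S$ lie in one strong component of $D-S$, and by Step~1 every vertex of $D-S$ reaches this component and is reached from it. So $D-S$ is strong.
\end{proof}

The proof accounts for the depth $L=2K+2$: there are $K$ levels of cycles, $K$ levels of forward paths, and two more levels that keep the leaves nonadjacent to the ends of these paths. On level $L-1$ the first vertex $x_{h-1}$ is the parent of some leaves, and the $H$-arc that then replaces the chord may point the wrong way.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $D$, $s_1=s$, $t_1=t$, $X^*$ and $Y^*$ as constructed. The oriented graph $D$ is $K$-strong by Proposition~\ref{prop:strong}, and $X^*,Y^*$ are disjoint subsets of $V(D)\setminus\{s,t\}$ with at least $K$ vertices each. By Lemma~\ref{lem:disc}, Proposition~\ref{prop:chords} applies, and it gives the intersection property.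
\end{proof}

\section{The structure of counterexamples}\label{sec:structure}

When no mixed linkage exists, every $(s_2,t_2)$-path that avoids $s_1$ and $t_1$ blocks all directed $(s_1,t_1)$-paths. We take the path that blocks $s_1$ as late as possible, that is, the one whose deletion leaves the largest set reachable from $s_1$. No rerouting of this path can free a vertex on the frontier of the reachable set, and connectivity then forces the path to consist of the frontier alone.

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Let $G=G(D)$ and $V=V(D)$. Since $G$ is $K$-connected and $K\ge3$, the graph $G-\{s_1,t_1\}$ is connected and has an $(s_2,t_2)$-path. For such a path $P$, let $R(P)$ be the set of vertices reachable from $s_1$ by a directed path in $D-V(P)$. Then $s_1\in R(P)$, and $t_1\notin R(P)$ because there is no mixed linkage. Choose $P$ with $|R(P)|$ maximum, and put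
\[
R=R(P),\qquad Z=N^+(R),\qquad F=G-(R\cup\{t_1\}).
\]
A vertex of $Z$ outside $P$ would be reachable from $s_1$ in $D-V(P)$ and so belong to $R$. Hence $Z\subseteq V(P)$, and in particular $t_1\notin Z$. As $P$ avoids $R$ and $t_1$, we have
\begin{equation}\label{eq:chain}
Z\subseteq V(P)\subseteq V(F).
\end{equation}

\medskip\noindent\emph{Step 1: every $(s_2,t_2)$-path $P'$ of $F$ contains $Z$.} The path $P'$ avoids $s_1\in R$ and $t_1$, so it competes with $P$. Every vertex of $R$ is reached from $s_1$ by a directed path in $D-V(P)$, and all vertices of that path are themselves in $R$. Since $P'$ avoids $R$, this gives $R\subseteq R(P')$. A vertex of $Z\setminus V(P')$ receives an arc from $R$, so it would lie in $R(P')\setminus R$, contrary to the choice of $P$.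

\medskip\noindent\emph{Step 2: $V(F)=Z$.} Suppose not, and let $B$ be the vertex set of a component of $F-Z$. We bound the number of in-neighbors of $B$.

Suppose that three vertices $z,z',z''$ of $Z$, named in their order along $P$ from $s_2$ to $t_2$, have neighbors in $B$. Consider the subgraph of $F$ formed by the subpath of $P$ from $s_2$ to $z$, the component $F[B]$, the subpath of $P$ from $z''$ to $t_2$, an edge from $z$ to $B$ and an edge from $z''$ to $B$. It is connected and contains $s_2$ and $t_2$. It does not contain $z'$, because $B\cap Z=\emptyset$ and $z'$ lies strictly between $z$ and $z''$ on $P$. So $F$ has an $(s_2,t_2)$-path that avoids $z'\in Z$, contrary to Step~1. Hence at most two vertices of $Z$ have neighbors in $B$.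

Now $V=R\cup V(F)\cup\{t_1\}$. No arc goes from $R$ to $B$, since $B$ is disjoint from $R\cup N^+(R)$. A vertex of $V(F)\setminus B$ with a neighbor in $B$ lies in $Z$, since $B$ is a component of $F-Z$. So $N^-(B)$ consists of at most two vertices of $Z$ and possibly $t_1$, and $|N^-(B)|\le3<K$. But $s_1\in R$ lies outside $B\cup N^-(B)$, so Lemma~\ref{lem:cut} gives $|N^-(B)|\ge K$, a contradiction. This is where $K\ge4$ is used.

\medskip\noindent\emph{Conclusion.} By Step~2 and \eqref{eq:chain}, $Z=V(P)=V(F)$ and $V=R\cup V(P)\cup\{t_1\}$. So every vertex outside $V(P)\cup\{t_1\}$ is reachable from $s_1$ in $D-V(P)$. Since $t_1\notin R\cup N^+(R)$, no in-neighbor of $t_1$ is in $R$, and $N^-(t_1)\subseteq V(P)$. If an edge of $G$ joined two nonconsecutive vertices of $P$, then replacing the subpath between them by this edge would give an $(s_2,t_2)$-path of $F$ that misses a vertex of $V(P)=Z$, contrary to Step~1. So $P$ is induced.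

For the last statement, reverse all arcs of $D$ and exchange the roles of $s_1$ and $t_1$. The new digraph is $K$-strong, has the same underlying graph and has no mixed linkage, and the in-neighbors of $s_1$ in it are the out-neighbors of $s_1$ in $D$.
\end{proof}

The theorem gives a local test. The vertices of an induced path span no cycle and no vertex of degree $3$. So if $D$ is $4$-strong and the subgraph of $G(D)$ induced by $N^-(t_1)$ contains a cycle or a vertex of degree at least $3$, then a mixed linkage exists for all distinct $s_1,s_2,t_2$ different from $t_1$.

\begin{proof}[Proof of Corollary~\ref{cor:alpha}]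
Let $\alpha=\alpha(G(D))$ and suppose that there is no mixed linkage for $s_1,s_2,t_1,t_2$. As $K\ge4$, Theorem~\ref{thm:structure} gives an induced path $P$ of $G(D)$ that contains $N^-(t_1)$. Color the vertices of $P$ alternately with two colors; since $P$ is induced, vertices of the same color are nonadjacent in $G(D)$. By Lemma~\ref{lem:cut}, $|N^-(t_1)|\ge K\ge2\alpha+1$, so at least $\alpha+1$ vertices of $N^-(t_1)$ have the same color, a contradiction. For a semicomplete digraph $\alpha=1$, and $\max\{4,3\}=4$.
\end{proof}

\begin{remark}
The bound can also be seen from the first observation of Section~\ref{sec:intro}. If $K\ge2\alpha+1$, then $K\ge3$, so $G(D)-\{s_1,t_1\}$ is connected, and a shortest $(s_2,t_2)$-path in it is induced and has at most $2\alpha<K$ vertices by the same coloring. For semicomplete digraphs this path is the edge $s_2t_2$, and $3$-strong connectivity is enough. It cannot be lowered further. Take all arcs on $\{s_1,s_2,t_1,t_2\}$ except $s_1t_1$. This semicomplete digraph is $2$-strong, since after the deletion of one vertex the only missing arc can be replaced by a directed path through the third vertex, and every directed $(s_1,t_1)$-path in it passes through $s_2$ or $t_2$.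
\end{remark}

\begin{thebibliography}{1}

\bibitem{problems}
\emph{Open Pooblems On Digraphs},
\texttt{https://project.inria.fr/anrdigraphs/files/2023/05/SeteMay30.pdf}

\end{thebibliography}
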